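# Coloring $t$-sets at distance at least $d$: cuts of a line and the Borsuk–Ulam theorem

## 1. The guess $\lceil (n-2t+2)/d\rceil$ and four small tests

Fix positive integers $t,n,d$. Two sets of integers $A,B$ are *at distance at least $d$* if $|a-b|\ge d$ for all $a\in A$, $b\in B$.

**Definition.** $G_t(n,d)$ is the graph whose vertices are the $t$-element subsets of $\{1,\dots,n\}$, two of them being adjacent if and only if they are at distance at least $d$.

Its chromatic number $\chi$ is the least number of colors for which adjacent $t$-sets can always get different colors. For $d=1$, adjacency means disjointness, and $G_t(n,1)$ is the Kneser graph. How large is $\chi(G_t(n,d))$?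

The guess comes from a coloring that is easy to write down. Cut off blocks of $d$ consecutive integers from the left. Give a $t$-set the number of the first block that it meets; two sets with the same number have points in a common block of length $d$, so they are closer than $d$. Stop when so few integers remain that no two $t$-sets inside the remainder are adjacent, and give one last color to everything there. If this is the best one can do, then for $n\ge t$
$$\chi(G_t(n,d))=\max\Big(1,\Big\lceil\frac{n-2t+2}{d}\Big\rceil\Big).\tag{1}$$
We test the guess.

*Points, $t=1$.* The guess is $\lceil n/d\rceil$. The points $1,\,d+1,\,2d+1,\dots$ that are at most $n$ are $\lceil n/d\rceil$ pairwise adjacent vertices, and blocks of length $d$ give a coloring with that many colors. The guess is right.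

*Kneser graphs, $d=1$.* The guess is $n-2t+2$ for $n\ge 2t-1$. This is Lovász's theorem on the chromatic number of Kneser graphs.

*The first edge.* When is $\chi\ge2$? If $A,B$ are adjacent, list the $2t$ elements of $A\cup B$ in increasing order. Among the $2t-1$ consecutive differences, all are at least $1$, and one at least comes from a pair with one member in $A$ and the other in $B$, so it is at least $d$. Hence $n-1\ge (2t-2)+d$, that is, $n\ge d+2t-1$. For $n=d+2t-1$ the sets $\{1,\dots,t\}$ and $\{t+d,\dots,2t+d-1\}$ are adjacent. Formula (1) gives a value at least $2$ exactly when $n-2t+2\ge d+1$, which is the same condition.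

*Pairs at distance two, $t=d=2$.* For $n=6$ the guess is $2$, and two colors do suffice: color 1 for pairs meeting $\{1,2\}$, color 2 for pairs inside $\{3,4,5,6\}$, where an edge would need $d+2t-1=5$ integers. For $n=7$ the guess is $3$. Three pairs that are pairwise at distance at least $2$ would need $8$ integers, so there is no triangle. But
$$\{1,7\},\ \{3,4\},\ \{6,7\},\ \{1,2\},\ \{4,5\},\ \{1,7\}$$
is a closed walk along five edges through five different vertices: in each consecutive pair every difference is at least $2$, as one checks directly. A $5$-cycle needs three colors, so $\chi(G_2(7,2))\ge3$. The three colors "meets $\{1,2\}$", "otherwise meets $\{3,4\}$", "inside $\{5,6,7\}$" work, so $\chi=3$.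

The right side of (1) first reaches a value $k\ge2$ at $n=d(k-1)+2t-1$. The lower bound at this $n$ is the following conjecture, whose source is "Pair Labellings With Given Distance" (https://faculty.math.illinois.edu/~z-furedi/PUBS/furedi_griggs_kleitman_pair-labellings.pdf).

**Conjecture.** Let $t,d,k\in\mathbb Z^+$. Then $\chi(G_t(d(k-1)+2t-1,d))\ge k$.

It is true. Our first aim is this form of it.

**Theorem 1.** Let $t,d,k\ge1$ and $n\ge d(k-1)+2t-1$. Then $\chi(G_t(n,d))\ge k$.

Theorem 2 (Section 5) says more about what a proper coloring must contain. Theorem 3 (Sections 6–8) proves (1) and its analogue for hypergraphs.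

## 2. Cliques and thinned-out Kneser graphs are too small

For $t=1$ the lower bound came from a clique. Take $t=d=2$ and $n=2(k-1)+3=2k+1$. For $s$ pairs that are pairwise at distance at least $2$, list the $2s$ elements in order. Of the $2s-1$ consecutive differences at least $s-1$ are at least $2$, because each set other than the one containing the smallest element has a first element, and the element listed just before it lies in another set. So $n-1\ge (2s-1)+(s-1)$, i.e. $3s-1\le 2k+1$, and $s\le (2k+2)/3$. Cliques give only about two thirds of $k$.

The next attempt is to find a Kneser graph inside $G_t(n,d)$ and quote Lovász's theorem. Keep only the integers $1,d+1,2d+1,\dots$; there are $N=\lceil n/d\rceil$ of them in $\{1,\dots,n\}$, and disjoint sets of such integers are at distance at least $d$. So $G_t(n,d)$ contains a copy of the Kneser graph of the $t$-subsets of an $N$-set, and if $N\ge 2t-1$ we get $\chi\ge N-2t+2$. With $n=d(k-1)+2t-1$ we have $N=k-1+\lceil (2t-1)/d\rceil$, so the bound reads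
$$\chi\ \ge\ k-\Big((2t-1)-\Big\lceil\frac{2t-1}{d}\Big\rceil\Big).$$
It is exact for $t=1$ and for $d=1$. For $t=d=2$ it gives $k-1$, one less than wanted, and already misses the value $3$ at $n=7$.

The loss occurs at one definite place. Thinning makes room of size $d$ around *every* chosen integer, also between two consecutive elements of the same set, where no room is needed. Room is needed only where the line passes from one set to the other. In the $5$-cycle above, $\{3,4\}$ and $\{6,7\}$ are blocks without internal gaps.

So we should pay $d$ integers per *change of side*, and decide where the changes occur before deleting anything. Suppose the line is cut into $k$ pieces, each declared positive or negative. There are $k-1$ cuts. If each cut costs at most $d$ integers, then at least $n-d(k-1)\ge 2t-1$ integers survive, and one of the two signs keeps at least $t$ of them. The number in the conjecture is exactly what this count needs. Moreover, the signed cuttings into $k$ pieces form a $(k-1)$-dimensional sphere, on which changing all signs is the antipodal map. That is the dimension in which the Borsuk–Ulam theorem defeats $k-1$ colors.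

## 3. Signed cuts of $[0,n+1]$ and the survivors

Let $k\ge 2$ and $n\ge d(k-1)+2t-1$. Put
$$S=\Big\{x\in\mathbb R^k:\ \sum_{i=1}^k|x_i|=1\Big\}$$
with the $\ell_1$ metric. The map $x\mapsto x/\|x\|_2$ is an odd homeomorphism from $S$ to the unit sphere $S^{k-1}$, so theorems on $S^{k-1}$ that involve only the topology and $x\mapsto -x$ hold on $S$.

A point $x\in S$ cuts $[0,n+1]$ into $k$ consecutive pieces: the $i$-th piece has length $(n+1)|x_i|$ and carries the sign of $x_i$. The ends of the pieces are
$$c_i=c_i(x)=(n+1)\sum_{l\le i}|x_l|\qquad(0\le i\le k),$$
so $0=c_0\le c_1\le\dots\le c_k=n+1$. The $c_i$ are continuous, and $c_i(-x)=c_i(x)$. The *cuts* are $c_1,\dots,c_{k-1}$.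

**Definition.** Let $w=(d-1)/2$. An integer $j\in\{1,\dots,n\}$ is a *survivor* for $x$ if $|j-c_l|>w$ for all $l=1,\dots,k-1$.

A survivor is different from every cut, and also from $c_0=0$ and $c_k=n+1$. So it lies in exactly one open interval $(c_{i-1},c_i)$, and since this interval is nonempty, $x_i\ne0$. Let $A(x)$ be the set of survivors for which $x_i>0$. The points $x$ and $-x$ have the same cuts and the same survivors, so $A(-x)$ is the set of survivors for which $x_i<0$.

**Example.** Let $t=d=2$, $k=3$, $n=7$, so $w=\tfrac12$ and $n+1=8$. For $x=(\tfrac5{16},-\tfrac38,\tfrac5{16})$ the cuts are $c_1=2.5$ and $c_2=5.5$. The first destroys $2$ and $3$, the second $5$ and $6$. The survivors are $1,4,7$, and $A(x)=\{1,7\}$, $A(-x)=\{4\}$. There are exactly $2t-1=3$ survivors, and every difference between the two sides is at least $2$. Move $c_1$ to $2.7$: now $2$ survives, and only $3$ is destroyed by the first cut.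

**Lemma 1.** For every $x\in S$:

(a) $|A(x)|+|A(-x)|\ge 2t-1$;

(b) if $a\in A(x)$ and $b\in A(-x)$, then $|a-b|\ge d$;

(c) for each $j$, the set $\{x\in S:\ j\in A(x)\}$ is open.

*Proof.* (a) The integers destroyed by the cut $c_l$ lie in the closed interval $[c_l-w,c_l+w]$, of length $d-1$, which contains at most $d$ integers. So at most $d(k-1)$ of the $n$ integers are destroyed, and at least $2t-1$ survive. Every survivor is in exactly one of $A(x)$, $A(-x)$.

(b) Let $a\in(c_{i-1},c_i)$ and $b\in(c_{i'-1},c_{i'})$. Since $x_i>0>x_{i'}$, we have $i\ne i'$. If $i<i'$, then $a<c_i\le c_{i'-1}<b$ with $1\le i\le k-1$; if $i>i'$, exchange the roles. So some cut $c_l$ lies between $a$ and $b$, and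
$$|a-b|=|a-c_l|+|c_l-b|>2w=d-1.$$
As $|a-b|$ is an integer, $|a-b|\ge d$.

(c) We have $j\in A(x)$ if and only if for some $i$
$$c_{i-1}(x)<j<c_i(x),\qquad x_i>0,\qquad |j-c_l(x)|>w\quad(1\le l\le k-1).$$
For each $i$ these are finitely many strict inequalities between continuous functions, so they define an open set. The set in question is the union of these sets over $i$. $\square$

Statement (b) is where the line beats the thinned-out Kneser graph. The cuts are real numbers that move continuously, and the loss in the strict inequality $>d-1$ is repaired because distances of integers are integers.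

## 4. Borsuk–Ulam and the bound $\chi\ge k$

**Borsuk–Ulam theorem.** If $f:S^{q}\to\mathbb R^{q}$ is continuous and odd, i.e. $f(-x)=-f(x)$, then $f(x)=0$ for some $x$.

By adding zero coordinates one sees that the same holds for odd maps $S^{q}\to\mathbb R^m$ with $m\le q$.

*Proof of Theorem 1.* If $k=1$, then $n\ge 2t-1\ge t$, so the graph has a vertex and $\chi\ge1$. Let $k\ge2$, and let a proper coloring with colors $1,\dots,m$ be given. The first step works for every $m$.

**Step 1: turn the coloring into open sets on $S$.** For each color $i$ let
$$C_i=\{x\in S:\ A(x)\text{ contains a } t\text{-set of color } i\},$$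
and write $-C_i=\{x:\,-x\in C_i\}$. We claim
$$C_i\text{ is open},\qquad C_i\cap(-C_i)=\emptyset,\qquad \bigcup_{i}\big(C_i\cup(-C_i)\big)=S.\tag{2}$$

*Openness.* $C_i$ is the union, over the finitely many $t$-sets $T$ of color $i$, of the finite intersections $\bigcap_{j\in T}\{x: j\in A(x)\}$, which are open by Lemma 1(c).

*Disjointness.* If $x\in C_i\cap(-C_i)$, there are $t$-sets $T\subseteq A(x)$ and $T'\subseteq A(-x)$, both of color $i$. By Lemma 1(b) they are at distance at least $d$, so they are adjacent vertices of the same color, a contradiction.

*Covering.* By Lemma 1(a), one of $A(x)$, $A(-x)$ has at least $t$ elements, so it contains a $t$-set. If $i$ is the color of that set, then $x\in C_i$ or $-x\in C_i$.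

From disjointness we also get $C_i\ne S$, as $C_i=S$ would give $C_i\cap(-C_i)=S$.

**Step 2: turn the open sets into an odd map.** Let $f:S\to\mathbb R^m$ have the coordinates
$$f_i(x)=\operatorname{dist}(x,S\setminus C_i)-\operatorname{dist}(-x,S\setminus C_i).$$
The set $S\setminus C_i$ is nonempty, so the distances are defined, and they are continuous. Replacing $x$ by $-x$ exchanges the two terms, so $f$ is odd.

**Step 3: show that $f$ has no zero, and conclude.** Let $x\in S$. By (2) there is an $i$ with $x\in C_i$ or $-x\in C_i$, and by disjointness exactly one of these holds. The set $S\setminus C_i$ is closed, so a point has positive distance from it if and only if the point lies in $C_i$. Hence exactly one of the two distances in $f_i(x)$ is positive, and $f_i(x)\ne0$. So $f$ is an odd continuous map $S\to\mathbb R^m$ without a zero. Since $S\cong S^{k-1}$ by an odd homeomorphism, Borsuk–Ulam forbids $m\le k-1$. Therefore every proper coloring has at least $k$ colors. $\blacksquare$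

Taking $n=d(k-1)+2t-1$ proves the conjecture.

## 5. Alternating colors on a complete bipartite subgraph

Step 1 did not use any bound on the number of colors. If there are many colors, the sets $C_i$ still satisfy (2), and a stronger theorem on such sets tells us more.

**Ky Fan's theorem** (K. Fan, Ann. of Math. 56 (1952); stated for open sets in G. Simonyi and G. Tardos, *Local chromatic number, Ky Fan's theorem, and circular colorings*, Combinatorica 26 (2006)). Let $C_1,\dots,C_N\subseteq S^{h}$ be open, with $C_i\cap(-C_i)=\emptyset$ for all $i$ and $\bigcup_i(C_i\cup -C_i)=S^h$. Then there are indices $i_1<\dots<i_{h+1}$ and a point $x\in S^h$ with $(-1)^{j+1}x\in C_{i_j}$ for $j=1,\dots,h+1$.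

**Theorem 2.** Let $k\ge2$ and $n\ge d(k-1)+2t-1$. In every proper coloring of $G_t(n,d)$ with colors $1,\dots,N$ ($N$ arbitrary) there is a complete bipartite subgraph $K_{\lceil k/2\rceil,\lfloor k/2\rfloor}$ all of whose vertices have different colors. Moreover, these $k$ colors, in increasing order, lie alternately on the two sides.

*Proof.* The sets $C_1,\dots,C_N\subseteq S\cong S^{k-1}$ of Step 1 satisfy (2), which is the hypothesis of Fan's theorem with $h=k-1$. So there are $i_1<\dots<i_k$ and $x\in S$ with $x\in C_{i_1},C_{i_3},\dots$ and $-x\in C_{i_2},C_{i_4},\dots$. By the definition of the $C_i$, the set $A(x)$ contains $t$-sets of the $\lceil k/2\rceil$ colors $i_1,i_3,\dots$, and $A(-x)$ contains $t$-sets of the $\lfloor k/2\rfloor$ colors $i_2,i_4,\dots$. By Lemma 1(b), each of the former is adjacent to each of the latter. $\blacksquare$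

For $G_2(7,2)$ this says: in every proper coloring there are three different colors $i_1<i_2<i_3$ and a pair of color $i_2$ that is adjacent to a pair of color $i_1$ and to a pair of color $i_3$.

## 6. Hypergraphs of $r$ pairwise distant sets, and the block coloring

We now prove that the guess (1) is exact, in a wider setting.

**Definition.** For $r\ge2$, $G^r_t(n,d)$ is the $r$-uniform hypergraph whose vertices are the $t$-subsets of $\{1,\dots,n\}$ and whose hyperedges are the $r$-tuples of $t$-sets that are pairwise at distance at least $d$. Its chromatic number $\chi$ is the least number of colors in a coloring of the vertices without a monochromatic hyperedge.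

Since $d\ge1$, the sets in a hyperedge are pairwise disjoint. For $r=2$ we have $G^2_t(n,d)=G_t(n,d)$; for $d=1$ we have the Kneser hypergraphs. For instance, $\{1,2\},\{3,4\},\{5,6\}$ is a hyperedge of $G^3_2(6,1)$.

**Theorem 3.** For all $r\ge2$, $t,d\ge1$ and $n\ge t$,
$$\chi\big(G^r_t(n,d)\big)=\max\Big(1,\Big\lceil\frac{n-r(t-1)}{(r-1)d}\Big\rceil\Big).$$
In particular $\chi(G_t(n,d))=\max(1,\lceil(n-2t+2)/d\rceil)$. So $\chi(G_t(d(k-1)+2t-1,d))=k$ exactly, and for $k\ge2$ the value $n=d(k-1)+2t-1$ is the least $n\ge t$ with $\chi(G_t(n,d))\ge k$.

The statements after the formula are the case $r=2$. If $n=d(k-1)+2t-1$, then $(n-2t+2)/d=k-1+\tfrac1d$, whose ceiling is $k$. If $k\ge 2$ and $n\le d(k-1)+2t-2$, then $(n-2t+2)/d\le k-1$, and the maximum with $1$ is still at most $k-1$.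

*The case $t=1$ by hand.* The formula says $\lceil n/((r-1)d)\rceil$. If $n\ge (r-1)md+1$, the $(r-1)m+1$ points $1,d+1,\dots,(r-1)md+1$ are pairwise at distance at least $d$, and by the pigeonhole principle $m$ colors put $r$ of them in one color. Blocks of length $(r-1)d$ give a coloring: $r$ points in one block cannot be pairwise at distance $d$.

As $n\ge t$, there is a vertex, so $\chi\ge1$. For $m\ge1$, the right side of the formula is at most $m$ if and only if $n\le (r-1)md+r(t-1)$. So the formula is equivalent to the following two statements for all $m\ge1$.

* **(U)** If $n\le (r-1)md+r(t-1)$, then $m$ colors suffice.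
* **(L)** If $n\ge (r-1)md+r(t-1)+1$, then every $m$-coloring has a monochromatic hyperedge.

*Proof of (U).*

**Step 1: define the coloring.** For $i=1,\dots,m-1$ let $I_i$ be the $i$-th block of $(r-1)d$ consecutive integers, $I_i=\{(i-1)(r-1)d+1,\dots,i(r-1)d\}$. Give a $t$-set the color $i$ of the first block $I_i$ that it meets, and color $m$ if it meets none.

**Step 2: exclude a monochromatic hyperedge in a color $i<m$.** Choosing from each of its sets a point in $I_i$ would give $r$ points of $I_i$ that are pairwise at least $d$ apart. The largest minus the smallest is then at least $(r-1)d$, so $I_i$ would contain at least $(r-1)d+1$ integers, but $|I_i|=(r-1)d$.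

**Step 3: exclude one in color $m$.** All sets of color $m$ lie in $\{(m-1)(r-1)d+1,\dots,n\}$, which has at most $(r-1)d+r(t-1)$ integers. Suppose $r$ of them form a hyperedge, and list the $rt$ elements of their union in increasing order. There are $rt-1$ consecutive differences, all at least $1$. Each of the $r-1$ sets that do not contain the smallest element has a first element in the list, and the element just before it belongs to another set. So at least $r-1$ consecutive pairs come from different sets, and the corresponding differences are at least $d$. Hence the largest element minus the smallest is at least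
$$\big(rt-1-(r-1)\big)+(r-1)d=r(t-1)+(r-1)d,$$
and the interval has at least $r(t-1)+(r-1)d+1$ integers, a contradiction. $\square$

For $r=2$, (L) is Theorem 1 with $k=m+1$, since $md+2(t-1)+1=d(k-1)+2t-1$. So (1) is now proved. It remains to prove (L) for $r\ge3$.

## 7. Pieces labeled by $\mathbb Z_p$: the lower bound for prime $r$

Let $r=p$ be prime. Instead of two signs, the pieces of the line carry $p$ labels, the elements of $\mathbb Z_p$. The antipodal map becomes the cyclic shift of the labels, and Borsuk–Ulam becomes a theorem of Dold. We recall the terms in it.

For a finite group $\Gamma$, a *$\Gamma$-simplicial complex* is a simplicial complex on which $\Gamma$ acts by simplicial automorphisms. It is *free* if no element of $\Gamma$ other than the identity fixes a point of the realization. A map is *$\Gamma$-equivariant* if it commutes with the action. A space $X$ is *$N$-connected* if every continuous map $S^j\to X$ with $-1\le j\le N$ extends to the $(j+1)$-ball; for $j=-1$ this means that $X\neq\emptyset$. The join of an $a$-connected and a $b$-connected complex is $(a+b+2)$-connected. A nonempty discrete space is $(-1)$-connected, so by induction the join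 of $q$ nonempty discrete spaces is $(q-2)$-connected: each new factor raises the connectivity by $-1+2=1$.

**Dold's theorem** (A. Dold, *Simple proofs of some Borsuk–Ulam results*, Contemp. Math. 19 (1983); see also Matoušek, *Using the Borsuk–Ulam Theorem*, Thm. 6.2.6). Let $\Gamma$ be a nontrivial finite group, $X$ an $N$-connected $\Gamma$-simplicial complex and $Y$ a free $\Gamma$-simplicial complex of dimension at most $N$. Then there is no continuous $\Gamma$-equivariant map $X\to Y$.

*Proof of (L) for $r=p$.* Put $M=m(p-1)$; this will be the number of cuts. Let $n\ge m(p-1)d+p(t-1)+1$, and suppose that an $m$-coloring of the $t$-sets has no monochromatic hyperedge.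

**Step 1: build the space of labeled cuttings.** Let $e_g$ $(g\in\mathbb Z_p)$ be the standard basis of $\mathbb R^p$, and let
$$X=\Big\{v=(v_0,\dots,v_M):\ v_i=\lambda_ie_{g_i},\ \lambda_i\ge0,\ g_i\in\mathbb Z_p,\ \sum_i\lambda_i=1\Big\}\subset(\mathbb R^p)^{M+1}$$
with the Euclidean metric. The point $v$ stands for $M+1$ pieces of relative lengths $\lambda_i$ and labels $g_i$; the label of a piece of length $0$ is forgotten. As a simplicial complex, $X$ has the vertex set $\{0,\dots,M\}\times\mathbb Z_p$, and its simplices are the nonempty sets with at most one vertex in each $\{i\}\times\mathbb Z_p$. So $X$ is the join of $M+1$ copies of the discrete space $\mathbb Z_p$, and it is $(M-1)$-connected. An element $h\in\mathbb Z_p$ acts by $e_g\mapsto e_{g+h}$ in every block. This permutes coordinates, so it is an isometry, and it is simplicial.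

For $p=2$ a block $\lambda_ie_{g_i}$ is the same as a real number with absolute value $\lambda_i$ and a sign, and we are back at the sphere $S$ with $k=M+1=m+1$.

**Step 2: define the survivors of each label.** Let $c_i(v)=(n+1)\sum_{l<i}\lambda_l$ for $0\le i\le M+1$, so $c_0=0$ and $c_{M+1}=n+1$. The $c_i$ are continuous, since $\lambda_l$ is the coordinate sum of $v_l$. Call $j\in\{1,\dots,n\}$ a survivor if $|j-c_l|>w=(d-1)/2$ for $l=1,\dots,M$. A survivor differs from all $c_l$, so it lies in a unique interval $(c_i,c_{i+1})$, where $\lambda_i>0$ and therefore $g_i$ is determined. Put $j$ into $A_{g_i}(v)$. We claim: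

(a′) *Some $|A_g(v)|\ge t$.* Each of the $M$ cuts destroys at most $d$ integers. So
$$\sum_g|A_g(v)|\ \ge\ n-m(p-1)d\ \ge\ p(t-1)+1,$$
and not all $p$ summands can be at most $t-1$.

(b′) *If $g\ne g'$, then $A_g(v)$ and $A_{g'}(v)$ are at distance at least $d$.* Elements $a\in A_g(v)$ and $b\in A_{g'}(v)$ lie in different intervals, so some $c_l$ with $1\le l\le M$ lies between them, and $|a-b|=|a-c_l|+|c_l-b|>2w=d-1$. As $|a-b|$ is an integer, it is at least $d$.

(c′) *Each set $\{v: j\in A_g(v)\}$ is open.* It is the union over $i$ of the sets given by the strict inequalities $c_i<j<c_{i+1}$, $(v_i)_g>0$ and $|j-c_l|>w$ $(1\le l\le M)$ between continuous functions, where $(v_i)_g$ is the $g$-coordinate of $v_i$.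

(d′) *$A_{g+h}(hv)=A_g(v)$.* The shift by $h$ keeps all $\lambda_i$, hence all cuts and survivors, and changes every label $g_i$ into $g_i+h$.

**Step 3: turn the coloring into open sets.** For a color $i$ and $g\in\mathbb Z_p$ let
$$C_i^g=\{v\in X:\ A_g(v)\text{ contains a }t\text{-set of color }i\}.$$

* $C_i^g$ is open, as a finite union of finite intersections of the sets in (c′).
* $hC_i^g=C_i^{g+h}$. By (d′), $v\in C_i^g$ implies $hv\in C_i^{g+h}$; the reverse inclusion follows by applying the same to $-h$.
* $\bigcap_gC_i^g=\emptyset$ for each $i$. At a common point $v$, every $A_g(v)$ would contain a $t$-set of color $i$, and by (b′) these $p$ sets would form a monochromatic hyperedge.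
* $C_i^g\ne X$. Otherwise $C_i^{g+h}=hX=X$ for all $h$, which contradicts the previous point.
* The sets $C_i^g$ cover $X$, by (a′).

**Step 4: turn the open sets into an equivariant map.** Put $f_i^g(v)=\operatorname{dist}(v,X\setminus C_i^g)\ge0$, where $X\setminus C_i^g$ is nonempty and closed. So $f_i^g$ is continuous, and it is positive exactly on $C_i^g$. As $h$ is an isometry of $X$ that maps $X\setminus C_i^g$ onto $X\setminus C_i^{g+h}$, we have $f_i^{g+h}(hv)=f_i^g(v)$. By Step 3, for every $v$ some $f_i^g(v)$ is positive, and for each $i$ some $f_i^g(v)$ is $0$. Dividing $f$ by the sum of its coordinates, which is positive and invariant under the action, we obtain a continuous map from $X$ to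
$$Y=\Big\{y\in\mathbb R_{\ge0}^{\{1,\dots,m\}\times\mathbb Z_p}:\ \sum y_i^g=1,\ \text{for each } i\text{ some } y_i^g=0\Big\},$$
equivariant for the action $(hy)_i^{g+h}=y_i^g$.

**Step 5: check Dold's hypotheses for $Y$, and conclude.** $Y$ is the realization of the simplicial complex on $\{1,\dots,m\}\times\mathbb Z_p$ whose simplices are the nonempty sets that contain no full $\{i\}\times\mathbb Z_p$. The largest simplices have $m(p-1)$ vertices, so $\dim Y=m(p-1)-1=M-1$. The action is free: let $h\ne0$ fix $y\in Y$. As $p$ is prime, $h$ generates $\mathbb Z_p$, so $y_i^g$ does not depend on $g$. For each $i$ some $y_i^g$ is $0$, hence all are, which contradicts $\sum y_i^g=1$. So Dold's theorem with $N=M-1$ excludes the map $X\to Y$ of Step 4. This contradiction proves (L) for $r=p$. $\square$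

As an example, let $p=3$ and $m=1$. Then $M=2$, $X$ is the join of three $3$-point sets and is $1$-connected, and $Y$ is the boundary of a triangle, a circle rotated by $\mathbb Z_3$.

## 8. Composite $r$: coloring the $s$-sets by the colors found inside them

The primality of $r$ was used once, for the freeness of $Y$, and there it cannot be dropped. For $r=4$ and $m=1$, the point $(y^0,y^1,y^2,y^3)=(\tfrac12,0,\tfrac12,0)$ of $Y$ is fixed by $2\in\mathbb Z_4$, and Dold's theorem does not apply. We avoid topology here and compose the prime cases.

**Lemma 2.** If (L) holds for $r_1$ and for $r_2$ (for all $t,d,m,n$), then it holds for $r=r_1r_2$.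

*Proof.* Let $n\ge(r-1)md+r(t-1)+1$, and let an $m$-coloring of the $t$-subsets of $\{1,\dots,n\}$ be given. Put
$$s=(r_1-1)md+r_1(t-1)+1,$$
the least size of a ground set to which (L) for $r_1$ applies.

**Step 1: color the $s$-sets.** Let $T=\{u_1<\dots<u_s\}$ be an $s$-subset of $\{1,\dots,n\}$. Relabel $u_a$ as $a$. Since $|u_a-u_b|\ge|a-b|$, relabeling does not increase distances. The coloring of the $t$-subsets of $T$ becomes an $m$-coloring of the $t$-subsets of $\{1,\dots,s\}$, and (L) for $r_1$ gives $r_1$ equally colored $t$-sets that are pairwise at distance at least $d$ in the new labels. Hence they are at distance at least $d$ also in $\{1,\dots,n\}$. Choose such $t$-subsets of $T$, and give $T$ their color.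

**Step 2: apply (L) for $r_2$ to the $s$-sets.** With $s$ in place of $t$ this needs $n\ge(r_2-1)md+r_2(s-1)+1$, and indeed
$$(r_2-1)md+r_2(s-1)+1=(r_2-1)md+r_2(r_1-1)md+r_1r_2(t-1)+1=(r-1)md+r(t-1)+1\le n.$$
So there are $r_2$ equally colored $s$-sets that are pairwise at distance at least $d$.

**Step 3: collect the $t$-sets.** Inside each of these $s$-sets take the $r_1$ chosen $t$-subsets. All $r_1r_2$ of them have the same color. Two in the same $s$-set are at distance at least $d$ by Step 1. Two in different $s$-sets are at distance at least $d$ because the $s$-sets are. They form a monochromatic hyperedge of $G^r_t(n,d)$. $\square$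

*A small instance.* Let $r=4=2\cdot2$, $t=d=1$, $m=2$, $n=7$. Then $s=3$. Two colors on $7$ points color every triple by a color that occurs at least twice in it. By (L) for $r_2=2$ (here $2+2\cdot2+1=7$), two disjoint triples have the same color, which gives four points of that color.

*End of the proof of Theorem 3.* Every $r\ge2$ is a product of primes. (L) holds for primes by Section 7, and by Lemma 2 and induction on the number of prime factors it holds for all $r$. Together with (U) this proves the formula. $\blacksquare$
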